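# Word equations with a prescribed maximal number of solutions

## The two solutions of $XaY=aba$

Take the two-letter alphabet $\{a,b\}$ and the equation
$$XaY=aba ,$$
where $X$ and $Y$ stand for unknown words, possibly empty. Solving it means choosing which letter $a$ of $aba$ is the one printed in $XaY$. There are two choices, so there are exactly two solutions. Write $\varepsilon$ for the empty word and give the solutions names, because they will stay with us:
$$s_0=(\varepsilon,ba),\qquad s_1=(ab,\varepsilon).$$

Now keep the left side and change the right side. The equation $XaY=bab$ has one solution and $XaY=bb$ has none. The equation $XaY=a^m$ has $m$ solutions $(a^i,a^{m-1-i})$, $0\le i\le m-1$. So the number of solutions depends on the right side, and for $XaY$ it is unbounded.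

Other left sides behave better. Suppose there is only one variable, say $P=XabX$. If $P=Z$ has a solution $w$, then $2|w|+2=|Z|$, so $|w|$ is known, and $w$ is the prefix of $Z$ of that length. The same works for every one-variable word: the length of $w$ is forced by $|Z|$, the position of the first occurrence of $X$ is known, and $w$ can be read off there. So there is never more than one solution.

**Definition (pattern, degree of ambiguity).** Let $\Sigma$ be a finite alphabet of terminal letters and let $X_1,\dots,X_n$, $n\ge1$, be variables not in $\Sigma$. A *pattern* of $n$ variables is a nonempty word $P$ over $\Sigma\cup\{X_1,\dots,X_n\}$ in which every $X_i$ occurs at least once. For $Z\in\Sigma^+$ let $N(P,Z)$ be the number of tuples $(w_1,\dots,w_n)$ of words over $\Sigma^*$ such that substituting $w_i$ for every occurrence of $X_i$ in $P$ yields $Z$. The pattern has *finite degree of ambiguity* $k$ if $\max_{Z\in\Sigma^+}N(P,Z)=k$.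

Thus a one-variable pattern has degree $1$, and $XaY$ has no finite degree. Which numbers $k$ occur as degrees, and can we write down a pattern for each of them? The problem, taken from *Informatique Théorique et Applications*, asks precisely this: is there an algorithm that, given any integer $k\ge1$, outputs a pattern over some finite alphabet whose degree of ambiguity is exactly $k$? The problem comes with some data that we quote but shall not use. There are explicit patterns of degree $2$, for instance $XabXbcaYabcY$ over $\{a,b,c\}$, and explicit patterns of degree $3$. Degrees $k_1,k_2$ can be combined into $k_1k_2$ by composition of patterns. So all numbers $2^m3^n$ are available, and it would suffice to treat prime degrees.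

We shall see that the answer is yes, with two terminal letters, and that primes need no special treatment.

A change of viewpoint helps. For a word $Q$ over $\Sigma\cup\{\text{variables}\}$ and a tuple $w$ of words, let $Q(w)$ be the result of the substitution. We say that $w$ and $w'$ *agree on* $Q$ if $Q(w)=Q(w')$. This is an equivalence relation on tuples, and $N(P,Z)$ is the size of the class on which $P$ takes the value $Z$. If $P(w)$ is never empty, the degree of $P$ is the size of the largest class. We are designing an equivalence relation whose largest class has size exactly $k$. For instance, $s_0$ and $s_1$ agree on $XaY$.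

## Packing several words into one pattern

It would be convenient to demand agreement on several words $Q_1,\dots,Q_r$ at once. The first attempt is to concatenate them. This fails already for $Q_1=X$, $Q_2=Y$: two pairs that agree on both are equal, but the $m+1$ pairs $(a^i,a^{m-i})$ all agree on $XY$. The boundary between the two blocks is invisible. A separating letter does not help, as $XaY=a^m$ showed, since the blocks may contain that letter. The remedy is to write the list twice, with two different separators, and compare the copies.

**Lemma 1.** Let $a\ne b$ be letters of $\Sigma$, let $Q_1,\dots,Q_r$ be nonempty words over $\Sigma\cup\{\text{variables}\}$, and let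
$$P=\underbrace{Q_1\,a\,Q_2\,a\cdots a\,Q_r}_{A}\;\underbrace{Q_1\,b\,Q_2\,b\cdots b\,Q_r}_{B}.$$
Tuples $w,w'$ agree on $P$ if and only if they agree on every $Q_i$.

*Proof.* If $w,w'$ agree on every $Q_i$, they clearly agree on $P$. Conversely, let $P(w)=P(w')=Z$.

Both $A(w)$ and $B(w)$ have length $|Z|/2$, because they differ only in which letter separates the blocks. The same holds for $w'$. So $A(w)$ and $A(w')$ are both the first half of $Z$, and $B(w)$ and $B(w')$ are both the second half. Hence $A(w)=A(w')$ and $B(w)=B(w')$.

Compare the two halves letter by letter. The words $A(w)$ and $B(w)$ carry the same letter inside each block and different letters at each separator, so they differ exactly at the positions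
$$|Q_1(w)|+\dots+|Q_j(w)|+j,\qquad 1\le j\le r-1 .$$
These positions can be computed from $Z$ alone, so they are the same for $w'$. Therefore $|Q_i(w)|=|Q_i(w')|$ for $i<r$, and also for $i=r$ since the total lengths agree. Cutting $A(w)=A(w')$ at these positions gives $Q_i(w)=Q_i(w')$ for all $i$. $\square$

For $Q_1=X$, $Q_2=Y$ the lemma produces $XaYXbY$, which therefore has degree $1$, whereas $XY$ has no finite degree.

What can we build now? If $P_1$ and $P_2$ use disjoint sets of variables and have degrees $k_1$ and $k_2$, apply Lemma 1 to the list $P_1,P_2$. A class of the new pattern is a product of a class for $P_1$ and a class for $P_2$, so the new degree is $k_1k_2$. (A value $P_i(w)=\varepsilon$ is not counted in the definition of degree, but it forces all variables to be empty, so its class has one element and does not affect the maximum.) In particular, once we have one pair of variables with exactly two "states", $n$ disjoint copies give $2^n$ combined states.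

This is also where the product approach stops: from degrees $2$ and $3$ it gives only the numbers $2^m3^n$. A prime such as $5$ is not a product of smaller numbers, so no product of disjoint pieces of smaller degree has degree $5$. The pieces must interact.

## Independent sets in place of products

Keep $n$ two-state switches, one for each vertex $i$ of a graph. A combined state is then a subset $S$ of the vertices, the set of those that are "on". Suppose that for each edge $ij$ we can add a word that forbids $i$ and $j$ to be on together. The surviving states are the sets $S$ containing no edge.

**Definition (independent sets).** For a finite simple graph $G$, a set of vertices is *independent* if it contains no two adjacent vertices. Let $i(G)$ be the number of independent sets of $G$, including $\emptyset$.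

In the complete graph $K_{k-1}$ the independent sets are $\emptyset$ and the $k-1$ single vertices, so $i(K_{k-1})=k$. In the graph with vertices $1,2,3$ and edges $13$, $23$, the independent sets are $\emptyset,\{1\},\{2\},\{3\},\{1,2\}$, so $i(G)=5$. Every number $k\ge2$ is therefore some $i(G)$, and the plan is to prove the following.

**Theorem 1.** Let $\Sigma$ be any finite alphabet containing two distinct letters $a,b$. Let $G$ be a graph with vertices $1,\dots,n$ ($n\ge1$) and $e$ edges. Then an explicit pattern $P_G$ with $2n$ variables, terminals only $a,b$, and length $42n+22e-2$ has degree of ambiguity exactly $i(G)$, solutions being counted over $\Sigma^*$.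

**Corollary 2.** All finite degrees of ambiguity can be constructed. For $k=1$ take the pattern $X_1$. For $k\ge2$ take $P_{K_{k-1}}$.

**Theorem 3.**

1. If $|\Sigma|\ge2$, every $k\ge1$ is the degree of ambiguity of a pattern over $\Sigma$. If $|\Sigma|=1$, the only finite degree of ambiguity is $1$. So two letters are necessary and sufficient for $k\ge2$.
2. For every $k\ge2$ there is an effectively constructed pattern over $\{a,b\}$ of degree exactly $k$ with at most $4\lfloor\log_2k\rfloor$ variables and length $O(\log^2k)$. Conversely, for every $K$ some $k\le K$ requires, over a two-letter alphabet, a pattern whose length $\ell$ satisfies $(\ell+2)^{\ell+1}\ge K$.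

Two gadgets are needed: a switch, that is, a short list of words in $X,Y$ whose agreement classes have at most two elements and have two only in one known case; and a coupling word that reacts only to "both on". By Lemma 1 we may work with lists of words throughout.

## Commuting words

The proof for the switch uses one textbook topic. A nonempty word is *primitive* if it is not of the form $t^m$ with $m\ge2$. Thus $abab=(ab)^2$ is not primitive. The word $baab$ is primitive: otherwise it would be a square or a fourth power, hence in either case a square $tt$ with $|t|=2$, but $ba\ne ab$. Every nonempty word is a power of a primitive word: among all $t$ of which it is a power, take a shortest one.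

**Fact (Lyndon–Schützenberger; see Lothaire, *Combinatorics on Words*).** Two nonempty words $u,v$ with $uv=vu$ are powers of a common primitive word. A word that commutes with a primitive word $p$ lies in $p^*$.

*Proof.* For the first part use induction on $|u|+|v|$. If $|u|=|v|$, then $uv=vu$ gives $u=v$, and we take a primitive word of which $u$ is a power. Otherwise let $|u|<|v|$. Then $u$ is a prefix of $v$, say $v=uv_1$ with $v_1\ne\varepsilon$, and $uuv_1=uv_1u$ gives $uv_1=v_1u$. By induction $u$ and $v_1$ are powers of a common primitive word, and so is $v=uv_1$. For the second part, $\varepsilon\in p^*$. If $u\neq\varepsilon$ commutes with $p$, then $u=z^m$ and $p=z^l$ with $z$ primitive, and $p$ primitive forces $l=1$, so $p=z$. $\square$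

## A pair of variables with exactly two states

The word $XaY$ has $s_0,s_1$ in one class, but it also has large classes such as $\{(a^i,a^{m-i}):0\le i\le m\}$. We add words on which $s_0,s_1$ still agree and which break the other classes.

A natural first addition is $XXaYY$: the pairs $s_0$ and $s_1$ give $a\cdot baba$ and $abab\cdot a$, both equal to $ababa$. It is not enough. The pairs $(a^i,a^{m-i})$ give $a^{2m+1}$ for every $i$, so all $m+1$ of them still agree. There is a second leak: for *every* word $u$, the pairs $(\varepsilon,ua)$ and $(au,\varepsilon)$ agree on both words, with common values $aua$ and $auaua$. The case $u=b$ is the one we want.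

Let us look for a third word of the form $XaX\,c\,YaY$ with $c$ a fixed word. On $(\varepsilon,ua)$ and $(au,\varepsilon)$, with $s=ua$ and $r=au$, it takes the values $a\,c\,s\,a\,s$ and $r\,a\,r\,c\,a$. Since $as=ra=aua$, these are $a\,c\,sr\,a$ and $a\,sr\,c\,a$, so they coincide exactly when $sr$ commutes with $c$. For $u=b$ we have $sr=baab$. So put $c=baab$, a primitive word: then $sr$ must be a power of $baab$, which nearly pins down $u$. The family of powers of $a$ is broken as well, because on $(a^i,a^{m-i})$ the third word starts with exactly $2i+1$ letters $a$ followed by $b$, and this reveals $i$. The content of the next lemma is that nothing else can go wrong.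

**Lemma 2.** Let $(x,y)\ne(x',y')$ in $(\Sigma^*)^2$ agree on
$$XaY,\qquad XXaYY,\qquad XaX\,baab\,YaY. \tag{S}$$
Then $\{(x,y),(x',y')\}=\{(\varepsilon,ba),(ab,\varepsilon)\}$. Conversely, $s_0=(\varepsilon,ba)$ and $s_1=(ab,\varepsilon)$ agree on all three words.

*Proof.* For the converse, $s_0$ and $s_1$ both give $aba$ and $ababa$ on the first two words, as computed. On the third, $s_0$ gives $a\cdot baab\cdot ba\,a\,ba=abaabbaaba$ and $s_1$ gives $ab\,a\,ab\cdot baab\cdot a=abaabbaaba$.

Now let $(x,y)\ne(x',y')$ agree on (S).

**Step 1: use the first word to describe the difference of the two pairs.** If $|x|=|x'|$, then $xay=x'ay'$ gives $x=x'$ and $y=y'$, which is excluded. Exchanging the pairs if necessary, assume $|x|<|x'|$ and put $d=|x'|-|x|\ge1$. From $xay=x'ay'$ and the lengths, $x$ is a prefix of $x'$ and $y'$ is a suffix of $y$, and $|y|-|y'|=d$. So $x'=xr$ and $y=sy'$ with $|r|=|s|=d$. Substituting gives $xasy'=xray'$, that is,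
$$as=ra. \tag{1}$$
Since $r$ and $s$ are nonempty, $r$ begins with $a$ and $s$ ends with $a$.

**Step 2: use the second word to get commutation.** The equation $xxayy=x'x'ay'y'$ becomes
$$xxa\,sy'sy'=xrxra\,y'y'.$$
Cancel $x$ on the left and $y'$ on the right: $xasy's=rxray'$. By (1) the left side is $xray's$. The two sides $xr\cdot ay's$ and $rx\cdot ray'$ have prefixes $xr$ and $rx$ of the same length $|x|+d$, so $xr=rx$. The remainders give $ay's=ray'=asy'$, using (1) again, so $y's=sy'$. Thus
$$xr=rx,\qquad y's=sy'. \tag{2}$$

**Step 3: write out the third word.** It gives
$$x\,a\,x\,baab\,s\,y'\,a\,s\,y'=x\,r\,a\,x\,r\,baab\,y'\,a\,y',$$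
and after cancelling $x$ on the left and $y'$ on the right,
$$a\,x\,baab\,s\,y'\,a\,s=r\,a\,x\,r\,baab\,y'\,a. \tag{3}$$

**Step 4: show that $x=\varepsilon$.** Suppose $x\ne\varepsilon$. By (2) and the Fact, $x=z^i$ and $r=z^j$ with $z$ primitive and $i,j\ge1$. Since $r$ begins with $a$, so does $z$. The left side of (3) starts with $ax$ and the right side with $rax$, so $ax$ is a prefix of $rax$. We compare their first $|z|+1$ letters. Those of $ax=az^i$ are $az$. Those of $rax=z^jax$ are $z$ followed by one more letter; that letter is the first letter of $z$ if $j\ge2$ and the displayed $a$ if $j=1$, so it is $a$ in both cases. Hence $az=za$. As $a$ is a primitive word, $z$ is a power of $a$, and as $z$ is primitive, $z=a$. Now $x=a^i$ and $r=a^j$, and (1) gives $s=a^j$. Count the letters $a$ before the first $b$ in (3). The left side begins $a\,a^i\,b$, so it has exactly $1+i$ of them. The right side begins $a^j\,a\,a^i\,a^j\,b$, so it has $2j+1+i$. Hence $j=0$, a contradiction.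

**Step 5: show that $y'=\varepsilon$.** Suppose $y'\ne\varepsilon$. By (2), $y'=z^i$ and $s=z^j$ with $z$ primitive and $i,j\ge1$, and $z$ ends with $a$ because $s$ does. The left side of (3) ends with $y'as$ and the right side with $y'a$, so $y'a$ is a suffix of $y'as$. The last $|z|+1$ letters of $y'a=z^ia$ are $za$. Those of $y'as=y'az^j$ are a letter followed by $z$; that letter is the last letter of $z$ if $j\ge2$ and the displayed $a$ if $j=1$, so it is $a$. Hence $za=az$ and, as before, $z=a$. So $s=a^j$, and $r=a^j$ by (1). Since $x=\varepsilon$, the left side of (3) begins $a\,b$ and has exactly one leading $a$, while the right side begins $a^j\,a\,a^j\,b$ and has $2j+1$. Again $j=0$, a contradiction.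

**Step 6: determine $r$ and $s$.** With $x=y'=\varepsilon$, (3) reads
$$a\,baab\,s\,a\,s=r\,a\,r\,baab\,a.$$
Replace the last $as$ on the left by $ra$ and the first $ra$ on the right by $as$, which is allowed by (1):
$$a\,baab\,sr\,a=a\,sr\,baab\,a .$$
So $sr$ commutes with the primitive word $baab$, and $sr=(baab)^e$. Here $e\ge1$ because $|sr|=2d>0$, and $2d=4e$ gives $d=2e$. The word $s$ is the first half of $(baab)^e$ and $r$ is the second half.

If $e$ is even, then $r=(baab)^{e/2}$ begins with $b$, contradicting Step 1.

If $e=2f+1$, then $s=(baab)^fba$ and $r=ab(baab)^f$. If $f\ge1$, then $as$ begins with $aba$, while $ra$ begins with $abb$, contradicting (1). So $f=0$, $s=ba$, $r=ab$.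

Therefore $(x,y)=(\varepsilon,sy')=(\varepsilon,ba)$ and $(x',y')=(xr,\varepsilon)=(ab,\varepsilon)$. $\square$

Agreement on (S) thus has exactly one class with more than one element, namely $\{s_0,s_1\}$. Nothing in the proof used that $\Sigma$ has only two letters. Packing (S) by Lemma 1 gives the pattern
$$XaY\,a\,XXaYY\,a\,XaXbaabYaY\;XaY\,b\,XXaYY\,b\,XaXbaabYaY$$
of length $40$, whose degree is exactly $2$.

## A word that notices only the state $(1,1)$

Take two switches $(X,Y)$ and $(X',Y')$ in states $s_\alpha$ and $s_\beta$ with $\alpha,\beta\in\{0,1\}$. We want a word $T(X,Y,X',Y')$ with the same value in the states $(\alpha,\beta)=(0,0),(0,1),(1,0)$ and a different one in $(1,1)$.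

Counting cannot do this job. Let $X,Y,X',Y'$ occur $p,q,p',q'$ times in $T$. In state $s_0$ only the second variable is nonempty, with length $2$, and in state $s_1$ only the first, with length $2$. Equal lengths at $(0,0)$ and $(1,0)$ force $p=q$, and equal lengths at $(0,0)$ and $(0,1)$ force $p'=q'$. But $ab$ and $ba$ contain the same letters, so then all four values of $T$ have the same length and the same number of each letter. Only the order of the letters can distinguish $(1,1)$.

Here is a way to use the order. The word $X'aY'$ equals $aba$ in both states of the second switch. If a copy of $X$ is inserted in the middle, as in $X'a\,X\,Y'$, then for $X=\varepsilon$ the state of the second switch remains hidden, while for $X=ab$ it can show. The rest of the word is chosen so that $(1,0)$ falls together with $(0,0)$.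

**Lemma 3.** Let
$$T(X,Y,X',Y')=X\,X'\,a\,X\,Y'\,ab\,Y\,a\,Y.$$
If $(X,Y)=s_\alpha$ and $(X',Y')=s_\beta$ with $\alpha,\beta\in\{0,1\}$, then $T=abaabbaaba$ for $(\alpha,\beta)\in\{(0,0),(0,1),(1,0)\}$, and $T=ababaababa$ for $(\alpha,\beta)=(1,1)$.

*Proof.* If $\alpha=0$, then $X=\varepsilon$ and $Y=ba$, so $T=X'aY'\cdot ab\,ba\,a\,ba$. Since $X'aY'=aba$ for both values of $\beta$, we get $T=aba\cdot abbaaba=abaabbaaba$.

If $\alpha=1$, then $X=ab$ and $Y=\varepsilon$, so $T=ab\,X'\,a\,ab\,Y'\,ab\,a$. For $\beta=0$, where $X'=\varepsilon$ and $Y'=ba$, this is $ab\cdot a\cdot ab\cdot ba\cdot ab\cdot a=abaabbaaba$. For $\beta=1$, where $X'=ab$ and $Y'=\varepsilon$, it is $ab\cdot ab\cdot a\cdot ab\cdot ab\cdot a=ababaababa$. The two values differ in the fourth letter. $\square$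

One point needs care before we assemble. Putting $T$ into our list does not forbid $(1,1)$ outright. It only requires that $T$ be constant on a class. A class on which both switches stay in state $s_1$ passes the test. The upper bound below shows that such classes do no harm: a switch that never moves contributes nothing to the size of the class.

## Switches on the vertices, couplings on the edges

*Proof of Theorem 1.* Take variables $X_1,Y_1,\dots,X_n,Y_n$. Let the list $Q_1,\dots,Q_r$ consist of the following words:

- for each vertex $i$, the three words $X_iaY_i$, $X_iX_iaY_iY_i$, $X_iaX_i\,baab\,Y_iaY_i$;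
- for each edge $ij$ with $i<j$, the word $T(X_i,Y_i,X_j,Y_j)$.

Let $P_G$ be the pattern that Lemma 1 makes from this list.

**Step 1: check the shape and the length of $P_G$.** It has $2n$ variables, all occurring, and its terminals are $a$ and $b$. The list has $r=3n+e$ words. The three words at a vertex have lengths $3$, $5$, $10$, together $18$, and $T$ has length $10$. The pattern contains the list twice and $2(r-1)$ separators, so its length is
$$2(18n+10e)+2(3n+e-1)=42n+22e-2 .$$
The value $P_G(w)$ is never empty, since $P_G$ contains terminals. By Lemma 1, the degree of $P_G$ is the maximal size of a class of tuples that agree on all $Q_i$.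

**Step 2: show that every class has at most $i(G)$ elements.** Let $C$ be a class. Fix a vertex $i$ and consider the pairs that occur as the $(X_i,Y_i)$-component of members of $C$. They pairwise agree on (S), so by Lemma 2 either only one pair occurs, or exactly the two pairs $s_0,s_1$ occur. Let $U$ be the set of vertices of the second kind. Outside $U$ all members of $C$ have the same components. So a member of $C$ is determined by the set $S\subseteq U$ of those $i\in U$ at which its component is $s_1$. Let $F$ be the family of sets $S$ so obtained; then $|F|=|C|$.

We claim that each $S\in F$ is independent in $G$. Suppose that $S\in F$ contains both ends of an edge $ij$, $i<j$. Then $i,j\in U$, and the member of $C$ belonging to $S$ has components $s_1,s_1$ at $i,j$, so $T(X_i,Y_i,X_j,Y_j)$ takes the value $ababaababa$ on it. Since $i\in U$, some other member of $C$ has the component $s_0$ at $i$; its component at $j$ is $s_0$ or $s_1$ because $j\in U$. By Lemma 3, $T(X_i,Y_i,X_j,Y_j)$ takes the value $abaabbaaba$ on that member. But $T(X_i,Y_i,X_j,Y_j)$ is one of the $Q$'s and is constant on $C$, a contradiction. Hence $F$ is a family of independent sets of $G$, and $|C|=|F|\le i(G)$.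

**Step 3: exhibit a class with $i(G)$ elements.** For each independent set $S$ of $G$ put $(X_i,Y_i)=s_1$ for $i\in S$ and $(X_i,Y_i)=s_0$ for $i\notin S$. These $i(G)$ tuples are distinct. They agree on all vertex words by Lemma 2. For an edge $ij$, the state at $(i,j)$ is never $(1,1)$ because $S$ is independent, so by Lemma 3 every one of the tuples gives $T(X_i,Y_i,X_j,Y_j)$ the value $abaabbaaba$. By Lemma 1 they all give the same word $Z\in\{a,b\}^+$ under $P_G$, so $N(P_G,Z)\ge i(G)$.

Together, Steps 2 and 3 show that the degree of $P_G$ is exactly $i(G)$. $\square$

*Proof of Corollary 2.* For $k\ge2$ we have $i(K_{k-1})=k$, and $P_{K_{k-1}}$ is written down explicitly from $k$. For $k=1$, the equation $X_1=Z$ has exactly one solution for every $Z$. $\square$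

For $k=3$ the graph is $K_2$, with $n=2$, $e=1$, and the pattern has length $104$. The right side $Z$ from Step 3 has, for $(X_1,Y_1,X_2,Y_2)$, the three solutions
$$(\varepsilon,ba,\varepsilon,ba),\quad(ab,\varepsilon,\varepsilon,ba),\quad(\varepsilon,ba,ab,\varepsilon),$$
and no right side has more. For $k=5$ one may use $K_4$, with length $42\cdot4+22\cdot6-2=298$, or the graph with edges $13$ and $23$ on three vertices, with length $42\cdot3+22\cdot2-2=168$. The second choice is shorter, and it suggests choosing the graph economically.

## One letter, and short patterns

*Proof of Theorem 3, part 1.* If $|\Sigma|\ge2$, Theorem 1 applied to $K_{k-1}$ gives degree $k\ge2$, and $X_1$ gives degree $1$.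

Let $\Sigma=\{a\}$. A one-variable pattern has degree at most $1$, as we saw at the start, and exactly $1$, since every nonempty value of the pattern has a solution. Now let $P$ have at least two variables, and let $X_1,X_2$ occur $m_1,m_2\ge1$ times. For $t\ge1$ consider the $t+1$ tuples
$$X_1=a^{m_2j},\qquad X_2=a^{m_1(t-j)},\qquad 0\le j\le t,$$
with all other variables empty. They are distinct because $m_2\ge1$. The variables contribute $m_1m_2j+m_2m_1(t-j)=m_1m_2t$ letters in total, independent of $j$. Over one letter a word is determined by its length, so all these tuples give the same word, and it is nonempty. As $t$ is arbitrary, $P$ has no finite degree of ambiguity. $\square$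

*Proof of Theorem 3, part 2.*

**Step 1: build a graph with $i(G)=k$ on few vertices.** Two operations on a graph have a simple effect. Adding an isolated vertex doubles $i(G)$, since the new vertex may be put into any independent set or left out. Adding a vertex adjacent to all vertices of $G$ increases $i(G)$ by $1$, since the only new independent set is the new vertex alone.

Let $k\ge2$. Start from the graph with no vertices, for which $i=1$, and read the binary digits of $k$ after the leading $1$. For each digit add an isolated vertex, and if the digit is $1$ add then also a vertex adjacent to all present vertices. Each digit $\delta$ turns the current value $v$ into $2v+\delta$, so the resulting graph $G_k$ has $i(G_k)=k$. For $k=5=101_2$ we add two isolated vertices and then one vertex adjacent to both, which is the three-vertex graph above. There are $\lfloor\log_2k\rfloor$ digits after the leading one, so the number of vertices is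
$$n=\lfloor\log_2k\rfloor+(\text{number of ones of }k\text{ in binary})-1\le2\lfloor\log_2k\rfloor ,$$
and $n\ge1$ because $k\ge2$.

**Step 2: read off the size of the pattern.** By Theorem 1, $P_{G_k}$ is a pattern over $\{a,b\}$ of degree exactly $k$. It has $2n\le4\lfloor\log_2k\rfloor$ variables. As $G_k$ has at most $\binom n2$ edges, its length is at most $42n+22\binom n2=O(\log^2k)$.

**Step 3: count patterns to bound the length from below.** Let $K\ge1$. For each $k\le K$ let $\ell_k$ be the minimal length of a pattern of degree $k$ over a two-letter alphabet; it exists by part 1. Let $\ell=\max_{k\le K}\ell_k$. Then every $k\le K$ is the degree of a pattern of length at most $\ell$. Such a pattern has at most $\ell$ variables, and renaming variables does not change the degree, so we may take its variables from a fixed set of $\ell$ names. It is then a word of some length $j\le\ell$ over $\ell+2$ symbols. The number of such words is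
$$\sum_{j=1}^{\ell}(\ell+2)^j=\frac{(\ell+2)^{\ell+1}-(\ell+2)}{\ell+1}\le(\ell+2)^{\ell+1}.$$
Different degrees need different patterns, so $K\le(\ell+2)^{\ell+1}$. A number $k\le K$ with $\ell_k=\ell$ has no pattern shorter than $\ell$ over a two-letter alphabet, and this $\ell$ satisfies $(\ell+2)^{\ell+1}\ge K$. $\square$
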